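# Three real numbers whose Hankel determinants never vanish

## 1. Hankel determinants of orders one and two

Take a sequence of real numbers $a_0,a_1,a_2,\dots$ A **Hankel determinant** of the sequence is a determinant
$$\det(a_{k+i+j})_{0\le i,j\le n-1},\qquad k\ge 0,\ n\ge 1 .$$
The matrix has constant antidiagonals. Its rows are the $n$ consecutive windows of length $n$ that start at positions $k,k+1,\dots,k+n-1$. We call $n$ the order and $k$ the position. A sequence is *on* a set of numbers if all its terms lie in the set.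

How few different numbers can an infinite sequence use if none of its Hankel determinants, of any order at any position, is zero? There is an obvious obstruction. If the sequence contains an *overlap* $axaxa$, where $a$ is one number and $x$ is a finite word, let $p\ge1$ be the length of $ax$. The $(p+1)\times(p+1)$ Hankel matrix that starts at this factor has first row $axa$ and last row $axa$, so its determinant is $0$. For instance, $1,1,1$ gives $\det\begin{pmatrix}1&1\\1&1\end{pmatrix}=0$. The source of the problem, "Open Problems in Automata Theory: An Idiosyncratic View", records that on two real numbers the longest finite sequence with all Hankel determinants nonzero has length 14, for example $1,1,2,1,1,2,2,1,2,1,1,2,1,2$. So two numbers do not suffice. (Section 7 proves by hand that no infinite sequence on two numbers works.) Its Open Problem 8 asks about three numbers. The answer is yes, and here is a sequence.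

For an integer $m\ge 1$ let $v_2(m)$ be the exponent of $2$ in $m$. For $i\ge0$ put
$$\ell_i\equiv i+\big(v_2(i+1)\bmod 2\big)\pmod 3,\qquad \ell_i\in\{0,1,2\}.$$
The first terms are
$$0,2,2,0,1,0,0,2,2,1,1,2,0,2,2,0,1,0,0,1,2,1,1,0,0,2,2,0,\dots$$

**Theorem 1.** Let $\tau\in\mathbb R$ be transcendental, $A_0=1$, $A_1=\tau$, $A_2=1+\tau$, and $a_i=A_{\ell_i}$. Then $\det(a_{k+i+j})_{0\le i,j<n}\neq0$ for all $n\ge1$, $k\ge0$.

Let $P_{n,k}(T)\in\mathbb Z[T]$ be the determinant obtained with the letters $1,T,1+T$ in place of $1,\tau,1+\tau$.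

**Theorem 2.** For all $n\ge1$, $k\ge0$, the reduction of $P_{n,k}$ modulo $2$ is a nonzero polynomial in $\mathbb F_2[t]$.

Theorem 2 implies Theorem 1. Indeed, it gives $P_{n,k}\ne0$ in $\mathbb Z[T]$, and a nonzero integer polynomial does not vanish at a transcendental number. So from now on the letters are $1,t,1+t$ and all arithmetic is in characteristic $2$.

**The case $n\le2$.** For $n=1$ the determinant is one of $1,t,1+t$, hence nonzero. For $n=2$ we must exclude $xz=y^2$ for three consecutive letters $x,y,z$. In $\mathbb F_2[t]$ the only unit is $1$, and $t$, $1+t$ are distinct primes. If $y=1$, then $xz=1$ forces $x=z=1$. If $y$ is prime and $xz=y^2$, then $x=1$ or $z=1$ would make the other one equal to $y^2$, which is not a letter; so $x=z=y$ by unique factorization. Hence a $2\times2$ determinant vanishes only if three consecutive letters are equal. If the first of the three positions is $2j$, the indices are $2j$, something, $2j+2$ modulo $3$, and the outer two differ. If it is $2j+1$, the indices are $2j+1+q$, $2j+2$, $2j+3+q'$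 with $q,q'\in\{0,1\}$, and the last two are equal only if $q'\equiv-1\pmod 3$, which is impossible. So the case $n\le2$ is done.

What changes for larger $n$? A $2\times2$ determinant has two terms, and unique factorization decides whether they cancel. A larger determinant has many terms. At $n=3$, $k=5$ the letters are $1,1,1+t,1+t,t$, and expansion along the first row gives
$$\det\begin{pmatrix}1&1&1+t\\1&1+t&1+t\\1+t&1+t&t\end{pmatrix}=(1+t)+(1+t+t^2)+t(1+t)^2=t(1+t+t^2).$$
This is nonzero, but not for any reason visible in the single terms. We need the structure of the sequence, and it will split the problem into even $k$, which is the easier half, and odd $k$.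

## 2. The sequence over $\mathbb F_2(t)$ and $\mathbb F_4(t)$

**Fields.** Let $F=\mathbb F_2(t)$, $\mathbb F_4=\{0,1,\omega,\omega^2\}$ with $\omega^2+\omega+1=0$, and $K=\mathbb F_4(t)$. The polynomial $\varphi(z)=z^2+z+1$ is irreducible over $F$: a root in $F$ would be integral over $\mathbb F_2[t]$, hence a polynomial in $t$, hence constant by comparing degrees, but $\mathbb F_2$ contains no root. So $[K:F]=2$ with basis $1,\omega$, and $\varphi$ is the minimal polynomial over $F$ of both $\omega$ and $\omega^2$. For $x\in F[z]$,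
$$x(\omega)=0\iff\varphi\mid x\iff x(\omega^2)=0 .$$

**The period-three sequence.** Let $\theta:\mathbb Z\to F$ be the 3-periodic sequence with $\theta_0=1$, $\theta_1=t$, $\theta_2=1+t$. Three consecutive terms sum to $0$. A recurrence $\theta_i+\theta_{i+1}+\theta_{i+2}=0$ is solved by powers of the roots of $\varphi$. With $Y=t+\omega$ and $Z=t+\omega^2$,
$$\theta_i=Y\omega^{-i}+Z\omega^{i}\qquad(i\in\mathbb Z).$$
Indeed, for $i=0$ the right side is $\omega+\omega^2=1$. For $i=1$ it is $t(\omega^2+\omega)+1+1=t$. For $i=2$ it is $t(\omega+\omega^2)+\omega^2+\omega=t+1$.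

**The valuation.** For $f\in K$ let $v(f)\in\mathbb Z\cup\{\infty\}$ be the order of vanishing of $f$ at $t=\omega$. Recall that $v(fg)=v(f)+v(g)$, and $v(f+g)\ge\min(v(f),v(g))$ with equality if $v(f)\neq v(g)$. Here $v(Y)=1$, and $v(Z)=0$ because $Z=Y+1$. For $a,b\in K$, $v(Ya^2)$ is odd or $\infty$, and $v(Zb^2)$ is even or $\infty$. If the sum of the two elements is $0$, their valuations agree, so both are $\infty$:
$$Ya^2+Zb^2=0\ \Longrightarrow\ a=b=0. \tag{1}$$
This parity argument is used twice below, once in each half of the proof.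

**The set $\mathcal T$.** Let $\mathcal T$ be the set of the sequences $\eta_i=\theta_{\varepsilon i+c}$ with $\varepsilon=\pm1$, $c\in\mathbb Z/3$. They run through the six orderings of $1,t,1+t$ with period $3$, so they are distinct, and $\varepsilon,c$ are determined by $\eta$. The $Y$- and $Z$-*parts* of $\eta$ are
$$\eta^Y_i=Y\omega^{-c-\varepsilon i},\qquad \eta^Z_i=Z\omega^{c+\varepsilon i},\qquad \eta=\eta^Y+\eta^Z.$$
If $3\nmid a$, then $i\mapsto\eta_{ai+b}=\theta_{\varepsilon ai+\varepsilon b+c}$ is again in $\mathcal T$ (as $\varepsilon a\equiv\pm1$), and its parts are $i\mapsto\eta^Y_{ai+b}$ and $i\mapsto\eta^Z_{ai+b}$. For example, $i\mapsto\theta_{2i}$ is $1,1+t,t,1,\dots$, with $\varepsilon=-1$, $c=0$ and $Y$-part $Y\omega^{i}$.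

The Hankel matrix of each part has rank one. Fix $k$ and put $\sigma=\omega^{-\varepsilon}\in\{\omega,\omega^2\}$, $e=-c-\varepsilon k$. Choose $\gamma\in\mathbb F_4^*$ with $\gamma^2=\omega^e$ (take $\gamma=\omega^{2e}$). Then
$$\eta^Y_{k+i+j}=Yp_ip_j,\qquad \eta^Z_{k+i+j}=Z\bar p_i\bar p_j,\qquad p_i=\gamma\sigma^i,\quad \bar p_i=\gamma^{-1}\sigma^{-i}. \tag{2}$$

**The self-similarity.** Let $\beta_i\in\mathbb F_2$ be $1$ if $v_2(i+1)$ is even and $0$ otherwise, so $\beta=1,0,1,1,1,0,1,0,1,\dots$ Then $\beta_{2j}=1$ because $2j+1$ is odd, and $\beta_{2j+1}=1+\beta_j$ because $v_2(2j+2)=1+v_2(j+1)$. For $\eta\in\mathcal T$ put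
$$G[\eta]_i=\beta_i\eta_i\quad(i\ge0),\qquad \eta^*_j=\eta_{2j+1},$$
so $\eta^*\in\mathcal T$. Since $4s+3\equiv s\pmod3$,
$$\eta^*_{2s+1}=\eta_{4s+3}=\eta_s,\qquad\text{so } (\eta^*)^*=\eta, \tag{3}$$
and the same holds for the $Y$- and $Z$-parts. For a sequence $h=(h_j)_{j\ge0}$ let $h^\uparrow$ be $h$ spread out over the odd places, that is, $h^\uparrow_{2j}=0$, $h^\uparrow_{2j+1}=h_j$, so that $h^\uparrow=0,h_0,0,h_1,0,h_2,\dots$ Then
$$G[\eta]=\eta+G[\eta^*]^\uparrow. \tag{4}$$
To check this, $G[\eta]_{2j}=\eta_{2j}$, and $G[\eta]_{2j+1}=(1+\beta_j)\eta_{2j+1}=\eta_{2j+1}+\beta_j\eta^*_j$. As an example, $G[\theta]=1,0,1+t,1,t,0,1,0,1+t,\dots$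

Our sequence modulo $2$ is $S_i=\theta_{\ell_i}$. At even places $S_{2j}=\theta_{2j}$. At odd places, $v_2(2j+2)$ is odd exactly when $v_2(j+1)$ is even, so $\ell_{2j+1}\equiv2j+1+\beta_j$ with $\beta_j$ read as $0$ or $1$. Since $\theta_{2j+2}=\theta_{2j+1}+\theta_{2j}$, we get $S_{2j+1}=\theta_{2j+1}+\beta_j\theta_{2j}$. Hence
$$S=\theta+G[\eta^\circ]^\uparrow,\qquad \eta^\circ_j=\theta_{2j},\quad\eta^\circ\in\mathcal T. \tag{5}$$
Theorem 2 says exactly that all Hankel determinants of $S$ are nonzero.

**Notation.** Write $H^k_{m,n}(g)=(g_{k+i+j})_{0\le i<m,\,0\le j<n}$ and $H^k_n=H^k_{n,n}$. Empty determinants are $1$. A vector $(x_j)$ is identified with the polynomial $x(z)=\sum x_jz^j$, and we split it by parity as $x(z)=x_0(z^2)+z\,x_1(z^2)$. So $x_0$ collects the even-indexed entries and $x_1$ the odd-indexed ones.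

## 3. Zero diagonals: even starting positions

Let $k=2\kappa$ and suppose that $H^k_n(S)x=0$ with $x\in F^n$. By (5) the matrix is a $\theta$-part plus $(h^\uparrow_{k+i+j})$ with $h=G[\eta^\circ]$. The second matrix has diagonal entries $h^\uparrow_{k+2i}$, and these are $0$ because $k+2i$ is even. In characteristic $2$, a symmetric matrix with zero diagonal has zero quadratic form, as the terms $(i,j)$ and $(j,i)$ cancel. So $x^THx=0$ is a statement about the $\theta$-part alone, and (1) applies to it. What remains are linear equations between $h$ and the halves $x_0,x_1$. They form about $m=\lfloor n/2\rfloor$ equations for up to $m+1$ unknowns, so we must understand kernels of $m\times(m+1)$ matrices. The following property is what is needed.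

**Definition.** A sequence $h$ in $F$ has *property* $\mathrm{K}_m$ if for every $\kappa\ge0$ the kernel in $F^{m+1}$ of $H^\kappa_{m,m+1}(h)$ is one-dimensional, spanned by some $Q$ with $Q(\omega)\ne0$ (hence also $Q(\omega^2)\neq0$).

Every sequence has $\mathrm K_0$: the kernel is $F^1$, spanned by $Q=1$. For $m=1$ and $h=G[\theta]$, the matrix at $\kappa=0$ is $(1,0)$ with $Q=z$. At $\kappa=1$ it is $(0,1+t)$ with $Q=1$. At $\kappa=2$ it is $(1+t,1)$ with $Q=1+(1+t)z$ and $Q(\omega)=\omega^2+t\omega=\omega(t+\omega)\ne0$.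

**Lemma 1.** Let $n\ge1$, $m=\lfloor n/2\rfloor$, let $h$ have property $\mathrm K_m$, let $\zeta\in\mathcal T$ and $g=\zeta+h^\uparrow$. Then $\det H^k_n(g)\ne0$ for every even $k\ge0$.

*Proof.* Let $k=2\kappa$ and $H^k_n(g)x=0$ with $x\in F^n$. We show that $x=0$.

**Step 1: remove the periodic part.** The matrix $(h^\uparrow_{k+i+j})$ is symmetric with zero diagonal, so its quadratic form vanishes. With (2) for $\zeta$,
$$0=x^TH^k_n(g)x=Y\Big(\sum p_ix_i\Big)^2+Z\Big(\sum\bar p_ix_i\Big)^2 .$$
By (1) both sums vanish. They are $\gamma x(\sigma)$ and $\gamma^{-1}x(\sigma^{-1})$, so $x(\omega)=x(\omega^2)=0$. By (2), row $i$ of the $\zeta$-part applied to $x$ is $Yp_i\sum_jp_jx_j+Z\bar p_i\sum_j\bar p_jx_j=0$. Hence $\sum_jh^\uparrow_{k+i+j}x_j=0$ for $0\le i<n$.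

**Step 2: split by parity.** In an even row $i=2i'$, only the odd columns $j=2j'+1$ contribute, with index $2(\kappa+i'+j')+1$. So
$$\sum_{j'}h_{\kappa+i'+j'}x_{1,j'}=0 .$$
In an odd row $i=2i'+1$, only the even columns $j=2j'$ contribute, again with index $2(\kappa+i'+j')+1$. So
$$\sum_{j'}h_{\kappa+i'+j'}x_{0,j'}=0 .$$
Both for $n=2m$ and for $n=2m+1$, the values $0\le i'<m$ occur in both families. The vectors $x_0,x_1$ have length $m$ or $m+1$. Padded by a zero if the length is $m$, they lie in $\ker H^\kappa_{m,m+1}(h)=FQ$. Write $x_0=\alpha Q$, $x_1=\beta Q$ with $\alpha,\beta\in F$.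

**Step 3: use $x(\omega)=0$ once more.** We have
$$0=x(\omega)=x_0(\omega^2)+\omega x_1(\omega^2)=(\alpha+\beta\omega)Q(\omega^2).$$
As $Q(\omega^2)\ne0$, $\alpha+\beta\omega=0$. As $1,\omega$ is a basis of $K$ over $F$, $\alpha=\beta=0$ and $x=0$. $\square$

To apply Lemma 1 to $S$ we need $\mathrm K_m$ for $G[\eta^\circ]$. By (4), $G[\eta]$ has the same shape $\zeta+h^\uparrow$ with $h=G[\eta^*]$, so we can prove everything by induction on the order.

**Proposition A.** For all $\eta\in\mathcal T$ and $n\ge0$, with $g=G[\eta]$: (i) $\det H^k_n(g)\neq0$ for all even $k\ge0$; (ii) $g$ has property $\mathrm K_n$.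

*Proof.* We use induction on $n$, for all $\eta$ simultaneously. For $n=0$, (i) concerns empty determinants and (ii) was noted above. Let $n\ge1$, $m=\lfloor n/2\rfloor<n$, $h=G[\eta^*]$. By (4), $g=\eta+h^\uparrow$, and $h$ has $\mathrm K_m$ by induction.

**Part (i).** This is Lemma 1 with $\zeta=\eta$.

**Part (ii), dimension of the kernel.** The first $n$ columns of $H^k_{n,n+1}(g)$ form $H^k_n(g)$, and the last $n$ columns form $H^{k+1}_n(g)$. One of $k,k+1$ is even, so by (i) one of these is invertible. The rank is $n$, and the kernel is one-dimensional.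

**Part (ii), the value at $\omega$.** Let $x\in F^{n+1}$ be in the kernel with $x(\omega)=0$. We show that $x=0$, so a spanning vector $Q$ has $Q(\omega)\ne0$. Since $\varphi\mid x$, write $x=\varphi q$. Then $\sum_j\eta_{s+j}x_j=\sum_lq_l(\eta_{s+l}+\eta_{s+l+1}+\eta_{s+l+2})=0$ for all $s$. So again $\sum_jh^\uparrow_{k+i+j}x_j=0$ for $0\le i<n$. In each case below, $Q$ denotes a spanning vector of the kernel named there. It comes from $\mathrm K_m$ for $h$, so $Q(\omega^2)\neq0$.

*Case $k=2\kappa$.* As in Step 2 of Lemma 1, even rows involve $x_1$, odd rows involve $x_0$, both with coefficients $h_{\kappa+i'+j'}$, and all $0\le i'<m$ occur in both families. Since $x$ has $n+1$ entries, $x_0,x_1$ have lengths $m+1,m$ if $n=2m$, and both have length $m+1$ if $n=2m+1$. So $x_0=\alpha Q$, $x_1=\beta Q$ with $Q$ spanning $\ker H^\kappa_{m,m+1}(h)$. As before $(\alpha+\beta\omega)Q(\omega^2)=0$ gives $x=0$.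

For odd $k=2\kappa+1$ the parities change. Even rows $i=2i'$ involve $j=2j'$ with index $2(\kappa+i'+j')+1$, so they read $\sum_{j'}h_{\kappa+i'+j'}x_{0,j'}=0$. Odd rows $i=2i'+1$ involve $j=2j'+1$ with index $2(\kappa+1+i'+j')+1$, so they read $\sum_{j'}h_{\kappa+1+i'+j'}x_{1,j'}=0$.

*Case $k=2\kappa+1$, $n=2m$.* Here $x_0\in F^{m+1}$, $x_1\in F^m$, and $0\le i'<m$ in both families. Even rows give $H^\kappa_{m,m+1}(h)x_0=0$. Odd rows give $H^{\kappa+1}_m(h)x_1=0$, which is the same as $(0,x_1)\in\ker H^\kappa_{m,m+1}(h)$. So $x_0=\alpha Q$ and $z\,x_1(z)=\beta Q(z)$. Then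
$$z\,x(z)=z\,x_0(z^2)+z^2x_1(z^2)=(\alpha z+\beta)Q(z^2),$$
and $x(\omega)=0$ gives $(\alpha\omega+\beta)Q(\omega^2)=0$. So $\alpha=\beta=0$ and $x=0$.

*Case $k=2\kappa+1$, $n=2m+1$.* Here $x_0,x_1\in F^{m+1}$. The even rows with $1\le i'\le m$ give $H^{\kappa+1}_{m,m+1}(h)x_0=0$. The odd rows, with $0\le i'<m$, give $H^{\kappa+1}_{m,m+1}(h)x_1=0$. So $x_0=\alpha Q$, $x_1=\beta Q$ with $Q$ spanning $\ker H^{\kappa+1}_{m,m+1}(h)$, and $(\alpha+\beta\omega)Q(\omega^2)=0$ gives $x=0$. $\square$

By (5), Lemma 1 with $\zeta=\theta$, $h=G[\eta^\circ]$, and Proposition A(ii): *$\det H^k_n(S)\neq0$ for all $n\ge1$ and all even $k\ge0$.* Note that (i) cannot hold for all odd $k$, since $G[\theta]_1=0$ is a vanishing determinant of order $1$. So whatever handles odd $k$ must use the difference between $S$ and $G[\eta]$.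

## 4. Odd starting positions: where the quadratic form stops helping

Repeat the argument with $k$ odd and $H^k_n(S)x=0$. The diagonal entries are the letters $S_{k+2i}=Y\omega^{-\ell_{k+2i}}+Z\omega^{\ell_{k+2i}}$, and $\omega^{-\ell}=(\omega^{\ell})^2$, $\omega^{\ell}=(\omega^{-\ell})^2$. So for every $k$ the quadratic form is
$$x^TH^k_n(S)x=Y\Big(\sum_i\omega^{\ell_{k+2i}}x_i\Big)^2+Z\Big(\sum_i\omega^{-\ell_{k+2i}}x_i\Big)^2,$$
and by (1) both sums vanish. For even $k$ we have $\ell_{k+2i}\equiv k+2i$, the first sum is $\omega^kx(\omega^2)$, and we conclude $\varphi\mid x$. For odd $k$ the exponents are the irregular values of $\ell$ at odd places. The conclusion no longer says $\varphi\mid x$, and the periodic part can no longer be removed. The failure is real. At $k=1$, $n=3$ we have $\ell_1,\ell_3,\ell_5=2,0,0$, and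
$$H^1_3(S)=\begin{pmatrix}1+t&1+t&1\\1+t&1&t\\1&t&1\end{pmatrix},\qquad x=(0,1,1)^T$$
satisfies $x^TH^1_3(S)x=1+1=0$, while $x(\omega)=\omega+\omega^2=1\neq0$. (Here $H^1_3(S)x=(t,1+t,1+t)^T\ne0$, so no determinant is in danger. It is the deduction that breaks.)

So we look at the determinant itself and sort rows and columns by parity. For odd $k$, $h^\uparrow_{k+i+j}$ is nonzero only if $i,j$ have the same parity, so the $h^\uparrow$-part sits in the two diagonal blocks. Inside a block it is a Hankel matrix of $h=G[\eta]$, which by (4) is a periodic sequence plus $G[\eta^*]^\uparrow$. In one of the blocks, the new matrix $G[\eta^*]^\uparrow$ starts at an even position, and has zero diagonal. In the other it starts at an odd position, and the problem reproduces itself. This is a recursion, but it changes the periodic part. We therefore attach weights: consider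
$$G[\eta]^\uparrow_{k+i+j}+y\,(\eta^*)^Y_{k+i+j}+z\,(\eta^*)^Z_{k+i+j}.$$
In the diagonal blocks, $\eta$ adds $1$ to each weight, so the weights there become $1+y$, $1+z$, while the off-diagonal blocks keep $y,z$. For $y\in\{\omega,\omega^2\}$ we have $1+y=y^2\in\{\omega,\omega^2\}$, so this set of weights reproduces itself. We shall see in Section 6 that $S$ has exactly such weights, namely $(y,z)=(\omega^2,\omega)$.

One more obstacle decides the shape of the induction. The recursion will express the new determinant as a sum of two products, each containing an old determinant with some weights. If we know only that the old ones are nonzero, the sum could cancel. The coefficients will be squares times $1$ and $YZ$, or squares times $Y$ and $Z$, so their valuations have different parities. Cancellation is then impossible provided that the old determinants, for all four choices of weights, have *the same* valuation. This is the statement to carry through the induction. The next section prepares the determinant identities.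

## 5. Bordered determinants in characteristic 2

Two textbook facts are used throughout. For an invertible matrix $N$,
$$\det\begin{pmatrix}N&B\\B'&E\end{pmatrix}=\det N\cdot\det(E-B'N^{-1}B)$$
(Schur complement), and $\det(N+VCV'^T)=\det N\cdot\det(I+CV'^TN^{-1}V)$.

**Squares.** *Let $N$ be a symmetric matrix with zero diagonal over a field of characteristic $2$. Then $\det N$ is $0$ if the size is odd and a square in the field (possibly $0$) if the size is even.* We prove this by induction on the size. Size $0$ gives $1$ and size $1$ gives $0$. If $N=0$ with positive size, the determinant is $0$. Otherwise some entry $c$ off the diagonal is nonzero. Permuting rows and columns by the same permutation, we may assume $N=\begin{pmatrix}D&B\\B^T&E\end{pmatrix}$ with $D=\begin{pmatrix}0&c\\c&0\end{pmatrix}$. Then $\det N=c^2\det(E-B^TD^{-1}B)$ up to the sign, which does not matter here. The matrix $E-B^TD^{-1}B$ is symmetric, and its $i$-th diagonal entry is $0-2c^{-1}B_{1i}B_{2i}=0$. Its size is smaller by $2$, so induction applies.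

**The four bordered determinants.** For a symmetric matrix $U$ over a field of characteristic $2$ and vectors $u,\bar u$ put
$$\delta=\det U,\quad d_1=\det\begin{pmatrix}U&u\\u^T&0\end{pmatrix},\quad d_2=\det\begin{pmatrix}U&\bar u\\\bar u^T&0\end{pmatrix},\quad r=\det\begin{pmatrix}U&u&\bar u\\u^T&0&0\\\bar u^T&0&0\end{pmatrix}.$$
If $U$ has size $0$, then $\delta=1$ and $d_1=d_2=r=0$. For every symmetric $2\times2$ matrix $C$,
$$\det\big(U+(u,\bar u)\,C\,(u,\bar u)^T\big)=\delta+C_{11}d_1+C_{22}d_2+\det C\cdot r. \tag{6}$$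

*Proof of (6).* This is a polynomial identity in the entries of $U$ on and above the diagonal and in those of $u,\bar u,C$. So we may take these to be indeterminates. Then $\det U\neq0$, since it specializes to $1$ at $U=I$. Let $R=(u,\bar u)^TU^{-1}(u,\bar u)$, a symmetric $2\times 2$ matrix. The left side is
$$\delta\det(I+CR)=\delta\,(1+\operatorname{tr}(CR)+\det C\det R),$$
and $\operatorname{tr}(CR)=C_{11}R_{11}+C_{22}R_{22}+2C_{12}R_{12}=C_{11}R_{11}+C_{22}R_{22}$. By Schur complements in characteristic $2$, $d_1=\delta R_{11}$, $d_2=\delta R_{22}$ and $r=\delta\det R$. $\square$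

The next lemma is the recursion announced in Section 4. The diagonal blocks carry the weights $y^2,z^2$, and the off-diagonal blocks carry $y,z$.

**Lemma 2.** Let $U,W$ be symmetric matrices over $K$, let $u,\bar u$ and $w,\bar w$ be vectors of the corresponding sizes (size $0$ allowed), and let $y,z\in\{\omega,\omega^2\}$. Put $f(y,z)=\det(W+yYww^T+zZ\bar w\bar w^T)$ and
$$M=\begin{pmatrix}U+y^2Yuu^T+z^2Z\bar u\bar u^T& yYuw^T+zZ\bar u\bar w^T\\ yYwu^T+zZ\bar w\bar u^T&W+y^2Yww^T+z^2Z\bar w\bar w^T\end{pmatrix}.$$
With $\delta,d_1,d_2,r$ formed from $(U,u,\bar u)$,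
$$\det M=\delta f(y^2,z^2)+Yd_1\,y^2f(y,z^2)+Zd_2\,z^2f(y^2,z)+YZr\,y^2z^2f(y,z). \tag{7}$$

*Proof.* Both sides are polynomials over $K$ in the entries of $U,W$ (on and above the diagonals) and of $u,\bar u,w,\bar w$. So we may take these entries to be independent indeterminates over $K$.

**Step 1: eliminate the first block.** Put $A=y^2Y$, $B=z^2Z$, $T=U+Auu^T+B\bar u\bar u^T$. Then $\det T\ne0$, since it specializes to $\det U\neq0$ at $u=\bar u=0$. Let $\delta',d_1',d_2',r'$ be the analogues of $\delta,d_1,d_2,r$ for $(W,w,\bar w)$. By (6) with diagonal matrices $C$,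
$$f(y,z)=\delta'+yYd_1'+zZd_2'+yzYZr',\qquad \det T=\delta+Ad_1+Bd_2+ABr.$$
Let $E=\mathrm{diag}(yY,zZ)$ and $P=(u,\bar u)^TT^{-1}(u,\bar u)$, which is symmetric. The upper right block of $M$ is $(u,\bar u)E(w,\bar w)^T$. With $C=\mathrm{diag}(A,B)+EPE$, the Schur complement and (6) give
$$\det M=\det T\cdot\det\big(W+(w,\bar w)C(w,\bar w)^T\big)=\det T\,\big(\delta'+C_{11}d_1'+C_{22}d_2'+\det C\,r'\big).$$

**Step 2: express $P$ by bordered determinants.** By the Schur complement, $\det T\cdot P_{11}=\det\begin{pmatrix}T&u\\u^T&0\end{pmatrix}$. Subtract $Au_j$ times the border column from column $j$, for each $j$. This removes $Auu^T$ and leaves the last row unchanged, because the border column ends in $0$. Then apply (6) to the bordered matrix $\begin{pmatrix}U&u\\u^T&0\end{pmatrix}$, the vector $(\bar u,0)^T$ and the rank-one term with coefficient $B$: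
$$\det T\cdot P_{11}=\det\begin{pmatrix}U+B\bar u\bar u^T&u\\u^T&0\end{pmatrix}=d_1+Br.$$
In the same way $\det T\cdot P_{22}=d_2+Ar$. Finally, $\det T\cdot\det P=\det\begin{pmatrix}T&u&\bar u\\u^T&0&0\\\bar u^T&0&0\end{pmatrix}=r$, where both rank-one terms are cleared with the two border columns.

**Step 3: compute the entries of $C$.** Since $y+y^2=z+z^2=1$ and $y^3=z^3=1$,
$$A^2+y^2Y^2=(y+y^2)Y^2=Y^2,\qquad B^2+z^2Z^2=Z^2 .$$
Also $C_{11}=A+y^2Y^2P_{11}$, $C_{22}=B+z^2Z^2P_{22}$, $C_{12}=yzYZP_{12}$, so
$$\det C=AB+Az^2Z^2P_{22}+By^2Y^2P_{11}+y^2z^2Y^2Z^2\det P.$$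
Multiplying by $\det T$ and inserting Step 2,
$$\begin{aligned}\det T\,C_{11}&=A\det T+y^2Y^2(d_1+Br)=A\delta+Y^2d_1+ABd_2+BY^2r,\\ \det T\,C_{22}&=B\det T+z^2Z^2(d_2+Ar)=B\delta+ABd_1+Z^2d_2+AZ^2r,\\ \det T\det C&=AB\det T+Az^2Z^2(d_2+Ar)+By^2Y^2(d_1+Br)+y^2z^2Y^2Z^2r\\&=AB\delta+BY^2d_1+AZ^2d_2+Y^2Z^2r.\end{aligned}$$
In the last line the coefficient of $d_1$ is $B(A^2+y^2Y^2)$, that of $d_2$ is $A(B^2+z^2Z^2)$, and that of $r$ is
$$A^2B^2+A^2z^2Z^2+B^2y^2Y^2+y^2z^2Y^2Z^2=(A^2+y^2Y^2)(B^2+z^2Z^2).$$

**Step 4: collect.** We use $Y^2/A=yY$ and $Z^2/B=zZ$, which follow from $y^3=z^3=1$. In $\det M$: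

* the coefficient of $\delta$ is $\delta'+Ad_1'+Bd_2'+ABr'=f(y^2,z^2)$;
* the coefficient of $d_1$ is $A\delta'+Y^2d_1'+ABd_2'+BY^2r'=A(\delta'+yYd_1'+z^2Zd_2'+yz^2YZr')=Yy^2f(y,z^2)$;
* the coefficient of $d_2$ is $B\delta'+ABd_1'+Z^2d_2'+AZ^2r'=B(\delta'+y^2Yd_1'+zZd_2'+y^2zYZr')=Zz^2f(y^2,z)$;
* the coefficient of $r$ is $AB\delta'+BY^2d_1'+AZ^2d_2'+Y^2Z^2r'=AB(\delta'+yYd_1'+zZd_2'+yzYZr')=YZy^2z^2f(y,z)$. $\square$

## 6. Four determinants with a common valuation

**Definition.** For $\eta\in\mathcal T$, $k\ge1$ odd, $n\ge0$ and $y,z\in\{\omega,\omega^2\}$ let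
$$f^\eta_{n,k}(y,z)=\det\big(G[\eta]^\uparrow_{k+i+j}+y\,(\eta^*)^Y_{k+i+j}+z\,(\eta^*)^Z_{k+i+j}\big)_{0\le i,j<n}.$$

For $n=1$, $k=2\kappa+1$ this is easy to see: by (3) the value is $(\beta_\kappa+y)\eta^Y_\kappa+(\beta_\kappa+z)\eta^Z_\kappa$. The factors $\beta_\kappa+y$, $\beta_\kappa+z$ are nonzero constants, so the first term has valuation $1$, the second has valuation $0$, and the sum has valuation $0$ for all four choices of $(y,z)$.

**Proposition B.** For all $\eta\in\mathcal T$, odd $k\ge1$ and $n\ge0$, the four values $f^\eta_{n,k}(y,z)$, $y,z\in\{\omega,\omega^2\}$, are nonzero and have the same valuation $v$.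

*Proof.* We use induction on $(n,k)$ in lexicographic order, for all $\eta$ simultaneously. For $n=0$ all values are $1$. Let $n\ge1$ and $k=2\kappa+1$.

**Step 1: sort by parity and recognize $M$.** Write $i=2i'+e$, $j=2j'+e'$ with $e,e'\in\{0,1\}$, and sort rows and columns by parity, with the same permutation, so the determinant does not change. If $e\neq e'$, then $k+i+j$ is even and $G[\eta]^\uparrow$ contributes $0$. If $e=e'$, then $k+i+j=2s+1$ with $s=\kappa+e+i'+j'$, and by (4) and (3)
$$G[\eta]^\uparrow_{k+i+j}=G[\eta]_s=\eta_s+G[\eta^*]^\uparrow_s,\qquad \eta_s=\eta^*_{2s+1}=\eta^*_{k+i+j}.$$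
So the diagonal block of parity $e$ has entries
$$G[\eta^*]^\uparrow_{\kappa+e+i'+j'}+y^2(\eta^*)^Y_{k+i+j}+z^2(\eta^*)^Z_{k+i+j},$$
because $1+y=y^2$ and $1+z=z^2$. By (2) for $\eta^*$ with shift $k$, $(\eta^*)^Y_{k+i+j}=Yp_ip_j$ and $(\eta^*)^Z_{k+i+j}=Z\bar p_i\bar p_j$.

Let $e_a$ be the parity for which $\kappa_a=\kappa+e_a$ is even, and $e_b$ the other one, so $\kappa_b=\kappa+e_b$ is odd. Let $n_a,n_b$ be the sizes of these blocks. Put the block of parity $e_a$ first. The sorted matrix is exactly $M$ of Lemma 2 with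
$$U=(G[\eta^*]^\uparrow_{\kappa_a+i'+j'}),\qquad W=(G[\eta^*]^\uparrow_{\kappa_b+i'+j'}),$$
of sizes $n_a$ and $n_b$. The vectors $u,w$ are the restrictions of $p$ to the two blocks, and $\bar u,\bar w$ are those of $\bar p$.

**Step 2: the function $f$ of Lemma 2 is covered by the induction.** On the second block, with $s=\kappa_b+i'+j'$, (3) gives $Yw_{i'}w_{j'}=(\eta^*)^Y_{2s+1}=\eta^Y_s=((\eta^*)^*)^Y_s$, and similarly for $Z$. Hence $f(y,z)=f^{\eta^*}_{n_b,\kappa_b}(y,z)$, with $\kappa_b\ge1$ odd. Here $n_b=\lceil n/2\rceil$ if $e_b=0$ and $n_b=\lfloor n/2\rfloor$ if $e_b=1$. So either $n_b<n$, or $n=n_b=1$ and $e_b=0$, in which case $\kappa_b=\kappa<k$. By induction the four values $f(y,z)$ have a common finite valuation $c$.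

**Step 3: the coefficients are squares or zero, and not all zero.** The diagonal entries of $U$ are $G[\eta^*]^\uparrow_{\kappa_a+2i'}=0$, as $\kappa_a$ is even. So $U$ and its bordered versions in $d_1,d_2,r$ are symmetric with zero diagonal. Their sizes are $n_a$, $n_a+1$, $n_a+1$, $n_a+2$. By the fact on squares in Section 5, each determinant is $0$ in odd size and a square in $K$ in even size. Moreover, by (6) with $C=\mathrm{diag}(Y,Z)$,
$$\delta+Yd_1+Zd_2+YZr=\det(U+Yuu^T+Z\bar u\bar u^T).$$
The entry of the last matrix is $G[\eta^*]^\uparrow_s+\eta^*_{2s+1}=G[\eta^*]^\uparrow_s+\eta_s=G[\eta]_s$ with $s=\kappa_a+i'+j'$, by (2), (3) and (4). So this determinant is $\det H^{\kappa_a}_{n_a}(G[\eta])$, which is nonzero by Proposition A(i), since $\kappa_a$ is even. Hence $\delta,d_1,d_2,r$ are not all zero.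

**Step 4: no cancellation.** Apply Lemma 2.

* If $n_a$ is even, then $d_1=d_2=0$, $\delta$ and $r$ are squares, and
$$f^\eta_{n,k}(y,z)=\delta f(y^2,z^2)+YZr\,y^2z^2f(y,z).$$
Here $v(\delta)$ is even or $\infty$, $v(YZr)$ is odd or $\infty$, and they are not both $\infty$.
* If $n_a$ is odd, then $\delta=r=0$, $d_1$ and $d_2$ are squares, and
$$f^\eta_{n,k}(y,z)=Yd_1y^2f(y,z^2)+Zd_2z^2f(y^2,z).$$
Here $v(Yd_1)$ is odd or $\infty$, $v(Zd_2)$ is even or $\infty$, and they are not both $\infty$.

Since $y^2,z^2\in\{\omega,\omega^2\}$, all $f$-values that occur have valuation $c$. So the two terms have different valuations, and $v(f^\eta_{n,k}(y,z))$ equals $c+\min(v(\delta),v(YZr))$, respectively $c+\min(v(Yd_1),v(Zd_2))$. This is finite and does not depend on $(y,z)$. $\square$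

The common valuation need not be $0$. Take $n=3$, $k=5$. Then $\kappa=2$, $e_a=0$, $\kappa_a=2$, $n_a=2$, and $U$ has zero diagonal and off-diagonal entry $G[\eta^*]^\uparrow_3=G[\eta^*]_1=\beta_1\eta^*_1=0$. So $\delta=0$ and $r=(u_0\bar u_1+u_1\bar u_0)^2=(\sigma^{-2}+\sigma^{2})^2=1$, since $u=(p_0,p_2)$ and $\bar u=(\bar p_0,\bar p_2)$. Hence $f^\eta_{3,5}(y,z)=YZy^2z^2f^{\eta^*}_{1,3}(y,z)$, with valuation $1+0=1$. This agrees with the determinant $t(1+t+t^2)=tYZ$ that we computed for $S$ in Section 1, in view of the next paragraph.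

**End of the proof of Theorem 2.** Even $k$ was done in Section 3. Let $k$ be odd. We show that $\det H^k_n(S)$ is one of the values in Proposition B. With $\eta^\circ_j=\theta_{2j}$ we have $(\eta^\circ)^*_i=\theta_{4i+2}=\theta_{i+2}$. Its $Y$-part is $Y\omega^{-i-2}=\omega\,\theta^Y_i$, and its $Z$-part is $Z\omega^{i+2}=\omega^2\theta^Z_i$. As $\omega^3=1$,
$$\theta=\theta^Y+\theta^Z=\omega^2\big((\eta^\circ)^*\big)^Y+\omega\big((\eta^\circ)^*\big)^Z .$$
By (5), $\det H^k_n(S)=f^{\eta^\circ}_{n,k}(\omega^2,\omega)$, which is nonzero by Proposition B. This proves Theorem 2, and hence Theorem 1. $\blacksquare$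

## 7. Other letters, two-sided sequences, and two real numbers

In the statement below, $\mathbb Z_2$ is the ring of $2$-adic integers, with $v_2$ extended to it and $v_2(0)=\infty$. The sequence $(\ell_i)$ is the case $\alpha=1$, $c=0$ of part 2, restricted to $i\ge0$.

**Theorem 3.**

1. *(Other values.)* Let $D_{n,k}\in\mathbb Z[A_0,A_1,A_2]$ be the Hankel determinants of $(A_{\ell_i})$ with indeterminate letters. Each $D_{n,k}$ is a nonzero polynomial. Hence $(A_{\ell_i})$ has all Hankel determinants nonzero for every algebraically independent triple of reals, for every triple $(x,x\tau,x(1+\tau))$ with $x\ne0$ real and $\tau$ transcendental, and in general for all $(A_0,A_1,A_2)\in\mathbb R^3$ outside a countable union of proper algebraic subsets.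
2. *(Uncountably many solutions, two-sided.)* For $\alpha\in\mathbb Z_2$ and $c\in\mathbb Z/3$ let $\ell^{\alpha,c}_i\equiv c+i+(v_2(i+\alpha)\bmod2)\pmod3$, $i\in\mathbb Z$; if $\alpha\in\mathbb Z$, then at $i=-\alpha$ either parity may be chosen. For letters as in part 1 (outside the stated exceptional set), all Hankel determinants of $(A_{\ell_i^{\alpha,c}})_{i\in\mathbb Z}$, at all positions $k\in\mathbb Z$, are nonzero. Different $\alpha$ give different one-sided sequences $(\ell^{\alpha,c}_i)_{i\ge0}$ for each $c$, so on the same three numbers there are uncountably many solutions.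
3. *(Optimality.)* Three cannot be replaced by two.

**Proof of part 1.** We have $D_{n,k}(1,T,1+T)=P_{n,k}(T)\neq0$ by Theorem 2, so $D_{n,k}\ne0$. The zero set of a nonzero polynomial is a proper algebraic subset of $\mathbb R^3$, and there are countably many pairs $(n,k)$. Algebraically independent triples avoid all these zero sets. Finally, $D_{n,k}$ is homogeneous of degree $n$, so $D_{n,k}(x,x\tau,x(1+\tau))=x^nP_{n,k}(\tau)\ne0$.

**Proof of part 2, nonvanishing.** We show that every finite factor of $(\ell^{\alpha,c}_i)_{i\in\mathbb Z}$ occurs in $(\ell_i)_{i\ge0}$. Then each Hankel determinant of the two-sided sequence is one of those of $(A_{\ell_i})$. Let $I\subset\mathbb Z$ be a finite interval. Choose an integer $N\ge0$ with $N>v_2(i+\alpha)$ for all $i\in I$ with $i\ne-\alpha$. If $-\alpha\in I$, let $N$ also have the parity chosen at $-\alpha$. By the Chinese remainder theorem pick a large integer $L$ with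
$$L\equiv c+1\pmod3,\qquad L\equiv\alpha+2^N\pmod{2^{N+1}},$$
so large that $L+i\ge1$ for $i\in I$. Then $L+i\equiv(i+\alpha)+2^N\pmod{2^{N+1}}$. If $i\in I$ and $i\neq-\alpha$, then $v_2(i+\alpha)<N$, so $v_2(L+i)=v_2(i+\alpha)$. If $i=-\alpha\in I$, then $v_2(L+i)=N$. So for all $i\in I$
$$\ell_{L-1+i}\equiv L-1+i+(v_2(L+i)\bmod2)\equiv\ell^{\alpha,c}_i\pmod3 .$$

**Proof of part 2, distinctness.** We show by induction on $s$ that the sequence $(\ell^{\alpha,c}_i)_{i\ge0}$ determines $\alpha\bmod2^s$. For $s=0$ there is nothing to show. Suppose that $\alpha\bmod2^s$ is determined. The $i\ge0$ with $2^s\mid i+\alpha$ split into two classes modulo $2^{s+1}$. On the class with $v_2(i+\alpha)=s$, the value $\ell^{\alpha,c}_i-i\bmod3$ is constant. On the class with $2^{s+1}\mid i+\alpha$ it is not constant, because there are $i\ge0$ with $v_2(i+\alpha)=s+1$ and $i\ge0$ with $v_2(i+\alpha)=s+2$. So the sequence shows which class is which, and $\alpha\bmod2^{s+1}$ is determined. Hence $\alpha$ is determined. Different index sequences also give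 different sequences of numbers, because the letters are distinct: outside the exceptional set the determinants $D_{2,0}=A_2(A_0-A_2)$, $D_{2,4}=A_0(A_1-A_0)$, $D_{2,8}=A_1(A_2-A_1)$, which come from the factors $0,2,2$ and $1,0,0$ and $2,1,1$, are nonzero. As $\mathbb Z_2$ is uncountable, so is the set of solutions.

**Proof of part 3.** This follows at once from the fact quoted in Section 1 that the maximal length on two real numbers is 14. Here is also a direct proof that every infinite sequence on two real numbers has a vanishing Hankel determinant. Suppose that none vanishes. Then the sequence contains no overlap. There is one more obstruction: for numbers $x,y$ the factor $xyyxxyy$ is impossible, since its $4\times4$ Hankel matrix has the rows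
$$xyyx,\qquad yyxx,\qquad yxxy,\qquad xxyy,$$
and the first and third rows have the same sum as the second and fourth, namely $(x+y)(1,1,1,1)$.

Since $xxx$ is an overlap, the sequence consists of infinitely many runs of equal letters, of lengths $1$ or $2$. Ignore the first run, so that every run considered has a run before it and a run after it. Below, $x,y$ are the two numbers in a suitable order. The following consecutive run lengths are impossible:

* $1,1,1$, since with the neighboring letters it contains $x\,y\,x\,y\,x$, an overlap;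
* $2,1,2$, since with the neighboring letters it contains $x\,yy\,x\,yy\,x$, an overlap;
* $2,2,2$, since with the preceding letter it contains $x\,yy\,xx\,yy$, just excluded.

So $1$ and $2$ both occur infinitely often as run lengths, and a block of $1$'s between two $2$'s has length exactly $2$. After an initial piece, the run lengths are
$$2^{e_1},1,1,2^{e_2},1,1,2^{e_3},\dots,\qquad e_i\in\{1,2\},$$
where $2^{e}$ means $e$ consecutive runs of length $2$. Here $e_i=e_{i+1}=2$ is impossible: the runs $2,2,1,1,2,2,1,1$ and the next letter give $xxyyxy\;xxyyxy\;x$, an overlap. Also $e_{i-1},e_i,e_{i+1}=1,2,1$ is impossible: the runs $2,1,1,2,2,1,1,2$ and the next letter give $xxyxyy\;xxyxyy\;x$, an overlap. If $e_i=2$ with $i\ge2$, both neighbors of $e_i$ are $1$ by the first exclusion, which contradicts the second. So $e_i=1$ for all $i\ge2$. From there on the run lengths are $2,1,1,2,1,1,\dots$, and the sequence reads $xxyxyyxy\;xxyxyyxy\;x\dots$, which contains an overlap. This contradiction proves part 3. $\blacksquare$
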